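
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem*{question}{Question}

\title{A countable union of discrete subspaces\\ need not be dually discrete}


\begin{abstract}
A space is dually discrete if every neighborhood assignment
$\{O_x:x\in X\}$ has a discrete kernel, that is, a discrete subspace
$D\subset X$ with $\bigcup_{x\in D}O_x=X$. We construct in ZFC a Tychonoff
space that is a countable union of discrete subspaces and is not dually
discrete. It carries a neighborhood assignment for which no kernel is even a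
finite union of discrete subspaces, and it can be taken locally compact,
first countable, separable and scattered of height $\omega$. In contrast,
every neighborhood assignment in a finite union of discrete subspaces, or in
a countable union of closed sets of this kind, has a closed discrete kernel.
\end{abstract}

\section{The question and the results}

All spaces are assumed to be Tychonoff. A \emph{neighborhood assignment} in a
space $X$ is a family $\mathcal O=\{O_x:x\in X\}$ of open sets with
$x\in O_x$ for every $x\in X$. For $Y\subset X$ put
$\mathcal O(Y)=\bigcup\{O_x:x\in Y\}$. If $\mathcal O(Y)=X$, then $Y$ is called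
a \emph{kernel} of $\mathcal O$. The space $X$ is \emph{dually discrete} if
every neighborhood assignment in $X$ has a kernel that is a discrete subspace
of $X$.

The whole space is always a kernel. The definition asks how far one can
economize: is there always a kernel whose points are separated from one
another? Two extreme cases are immediate. If $X$ is discrete, take $X$ itself.
If $X$ is compact, some finite set is a kernel, and finite sets are discrete.
It is natural to ask next about spaces assembled from few discrete pieces.

\begin{question}[\cite{quest}]
Suppose that $X=\bigcup_{n\in\omega}X_n$ and every $X_n$ is a discrete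
subspace of $X$. Must $X$ be dually discrete?
\end{question}

Small cases suggest the answer ``yes.'' A union of finitely many discrete
subspaces is dually discrete, and its discrete kernels can even be chosen
closed. The same is true of a countable union of \emph{closed} discrete
subspaces, hence of every countable space. These facts are contained in
Theorem~\ref{thm:positive} below. Nevertheless the answer is no.

\begin{theorem}[ZFC]\label{thm:main}
There are a Tychonoff space $X=\bigcup_{n\in\omega}X_n$, with every $X_n$ a
discrete subspace, and a neighborhood assignment $\mathcal U$ in $X$ such that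
no kernel of $\mathcal U$ is discrete. In fact, no kernel of $\mathcal U$ is a
union of finitely many discrete subspaces. Moreover, $X$ can be chosen locally
compact, zero-dimensional, locally countable, first countable, separable, of
cardinality $\mathfrak c$, with a topology finer than that of a subspace of
$\mathbb R$, and scattered of Cantor--Bendixson height exactly $\omega$.
\end{theorem}

Here $\mathfrak c=2^{\omega}$. Recall that the \emph{Cantor--Bendixson
derivatives} of $X$ are defined by $X^{(0)}=X$, by letting $X^{(\gamma+1)}$ be
the set of nonisolated points of the subspace $X^{(\gamma)}$, and by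
intersections at limit ordinals. The space is \emph{scattered} if
$X^{(\gamma)}=\emptyset$ for some $\gamma$; the least such $\gamma$ is its
\emph{height}. Each difference $X^{(\gamma)}\setminus X^{(\gamma+1)}$ is a
discrete subspace. A space is \emph{$\sigma$-discrete} if it is a countable
union of discrete subspaces, and \emph{perfect} if its open sets are
$F_\sigma$.

\begin{theorem}\label{thm:positive}
\textup{(a)} If $X$ is a union of finitely many discrete subspaces (for
example, if $X$ is scattered of finite height), then every neighborhood
assignment in $X$ has a closed discrete kernel.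

\textup{(b)} The same holds if $X=\bigcup_{n\in\omega}Y_n$, where each $Y_n$ is
closed in $X$ and is a finite union of discrete subspaces. In particular, it
holds if $X=\bigcup_{n\in\omega}X_n$ with every $X_n$ discrete and $F_\sigma$
in $X$, and hence for every perfect $\sigma$-discrete space.
\end{theorem}

Together the theorems locate the boundary. Finitely many discrete pieces are
harmless and countably many are not; finite scattered height is harmless and
height $\omega$ is not. In (b) the closedness of the pieces cannot be dropped,
and in Theorem~\ref{thm:main} at least one $X_n$ fails to be $F_\sigma$. The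
space of Theorem~\ref{thm:main}, like every $\sigma$-discrete space, trivially
has a $\sigma$-discrete kernel, namely itself; what it lacks is a kernel that
is a \emph{finite} union of discrete sets.

We prove Theorem~\ref{thm:positive} first, because it shows what a
counterexample has to avoid. Section~\ref{sec:idea} explains the idea behind
Theorem~\ref{thm:main} on a space with three levels. The construction is in
Section~\ref{sec:construction}, the proof that it works in
Section~\ref{sec:nokernel}, and the remaining properties of the space in
Section~\ref{sec:rest}.

\section{Finite unions and closed pieces}\label{sec:finite}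

A subset $D$ of $X$ is closed and discrete exactly when every point of $X$ has
a neighborhood containing at most one point of $D$. Since points are closed, a
union of finitely many closed discrete sets is closed discrete. Also, a set
that is closed discrete in a closed subspace of $X$ is closed discrete in $X$.

The proof of (a) rests on one observation: \emph{a discrete subspace $Z$ of
$X$ is open in its closure.} Indeed, if $z\in Z$ and $V$ is open with
$V\cap Z=\{z\}$, then
$V\cap\overline Z\subset\overline{V\cap Z}=\{z\}$. So the set
$\overline Z\setminus Z$ of bad limit points is closed, and it misses $Z$. It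
can therefore be treated first, using fewer discrete pieces.

\begin{proof}[Proof of Theorem~\ref{thm:positive}\textup{(a)}]
Let $X=Z_1\cup\dots\cup Z_r$ with every $Z_i$ discrete, and let $\mathcal O$ be
a neighborhood assignment in $X$. We induct on $r$, for all spaces
simultaneously. If $r=0$, then $X=\emptyset$ and there is nothing to prove. Let
$r\ge1$, and note that the inductive hypothesis applies to every closed
subspace $C\subset X$ disjoint from $Z_1$: it is the union of the $r-1$
discrete sets $C\cap Z_i$, $i\ge2$, so the assignment $\{O_x\cap C:x\in C\}$
gives a set $D\subset C$, closed discrete in $C$ and hence in $X$, with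
$C\subset\mathcal O(D)$.

Apply this to $C=\overline{Z_1}\setminus Z_1$ and obtain $D_1$. Since
$C\subset\mathcal O(D_1)$,
\[
D_2=Z_1\setminus\mathcal O(D_1)=\overline{Z_1}\setminus\mathcal O(D_1)
\]
is closed in $X$, and it is discrete as a subset of $Z_1$. Now
$Z_1\subset\mathcal O(D_1\cup D_2)$, so the closed set
$W=X\setminus\mathcal O(D_1\cup D_2)$ misses $Z_1$, and the inductive
hypothesis gives a closed discrete $D_3\subset W$ with
$W\subset\mathcal O(D_3)$. Then $D_1\cup D_2\cup D_3$ is a closed discrete
kernel.

A scattered space of finite height is the union of its finitely many levels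
$X^{(k)}\setminus X^{(k+1)}$, each of which is discrete.
\end{proof}

The induction removes one piece at a time, and so gives nothing for infinitely
many pieces. If the pieces are closed, one can instead go up through them.

\begin{proof}[Proof of Theorem~\ref{thm:positive}\textup{(b)}]
Let $\mathcal O$ be a neighborhood assignment. Suppose that $D_j$ is given for
$j<n$. The set $W_n=Y_n\setminus\bigcup_{j<n}\mathcal O(D_j)$ is closed in $X$
(here the closedness of $Y_n$ is used) and is a finite union of discrete
subspaces. By (a) there is a set $D_n\subset W_n$, closed discrete in $X$, with
$W_n\subset\mathcal O(D_n)$. Put $D=\bigcup_nD_n$. By construction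
$\mathcal O(D)\supset\bigcup_nY_n=X$.

Given $x\in X$, choose $n$ with $x\in\mathcal O(D_n)$. For $m>n$ the set
$D_m\subset W_m$ misses the open neighborhood $\mathcal O(D_n)$ of $x$. As
$D_0\cup\dots\cup D_n$ is closed discrete, $x$ has a neighborhood meeting $D$
in at most one point. So $D$ is a closed discrete kernel.

If every $X_n$ is discrete and $F_\sigma$, then $X$ is a countable union of
closed discrete sets, and the above applies. Finally, a discrete $X_n$ is open
in its closure, so it is the intersection of a closed set and an open set. If
$X$ is perfect, this intersection is $F_\sigma$.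
\end{proof}

\section{The idea on three levels}\label{sec:idea}

Let $y$ and $x$ be distinct irrational numbers, and choose one-to-one
sequences of rationals $p_n\to y$ and $q_n\to x$. On
$Z=\mathbb Q\cup\{y\}\cup\{x\}$ let the rationals be isolated, let $y$ have
basic neighborhoods $\{y\}\cup\{p_n:n\ge k\}$, and let $x$ have basic
neighborhoods $\{x\}\cup\{q_n:n\ge k\}$, $k\in\omega$. This topology is finer
than the Euclidean one, so it is Hausdorff, and these basic sets are compact
and therefore clopen. Consider the neighborhood assignment
\[
U_q=\{q\}\ (q\in\mathbb Q),\qquad
U_y=\{y\}\cup\{p_n:n\in\omega\},\qquad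
U_x=\{x\}\cup U_y\cup\{q_n:n\in\omega\}.
\]
Say that $w$ lies \emph{above} $z$ if $z\in U_w$; a kernel must contain, for
each $z$, some point above $z$. Give the rationals level $0$, $y$ level $1$ and
$x$ level $2$; then a point lies above only itself and points of smaller level.
(These levels belong to the assignment; they are not the Cantor--Bendixson
levels of $Z$.) The points above $y$ are $y$ and $x$. Both lie in the closure
of $\mathbb Q$ and outside $\mathbb Q$. So
\begin{enumerate}
\item[(i)] a discrete set $D\supset\mathbb Q$ contains neither $y$ nor $x$,
and therefore it is not a kernel;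
\item[(ii)] if $F\subset\mathbb R$ contains neither $y$ nor $x$, then no
subset $D\subset F$ is a kernel.
\end{enumerate}
In both cases $D$ is defeated by the single point $y$, because \emph{every}
point above $y$ keeps a promise attached to $y$: to be a limit of $\mathbb Q$,
or to avoid $F$.

Of course, $Z$ has a discrete kernel, for example
$D=\{x\}\cup(\mathbb Q\setminus U_x)$, since $U_x\cap D=\{x\}$. It succeeds by
using the top point $x$. But the set $A=\mathbb Q\setminus U_x$ is still dense
in $\mathbb R$, so $D$ can in turn be defeated in a larger space: add a new
point $y'$ that is a limit of $A$, and make sure that all points ever placed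
above $y'$ are limits of $A$. Theorem~\ref{thm:positive}(a) says that this game
cannot be won with finitely many levels. With infinitely many levels there is
no top.

\medskip
The general construction plays this game against all possible $D$. The points
are real numbers: the rationals, of level $0$, to begin with, and then
irrationals chosen one at a time in $\mathfrak c$ steps. Each point $x$ has a
level $\lambda(x)\in\omega$ and a neighborhood $U_x$ in which all other points
have smaller level. Each point $z$ makes two kinds of promises: a finite family
$\mathcal S_z$ of countable sets, and a meager set $F_z$. Every point $x$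
above $z$ has to be a limit of each $A\in\mathcal S_z$ and has to lie outside
$F_z$. Three difficulties appear.

\emph{Too many sets $D$.} The space will have $2^{\mathfrak c}$ subsets, but
there are only $\mathfrak c$ steps. Here Baire category helps. Let $X_m$ be the
set of points of level $m$, and let $D$ be discrete. Either some $D\cap X_m$ is
dense in an interval; then a \emph{countable} $A\subset D\cap X_m$ is dense
there, and as in (i) it is enough to have a point $y$ of level $>m$ with
$A\in\mathcal S_y$, since then every point above $y$ is a limit of $A$ outside
$A$. Or all the sets $D\cap X_m$ are nowhere dense in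
$\mathbb R$; then $D$ is covered by countably many closed nowhere dense sets,
and as in (ii) it is enough to have a point $y$ for which $F_y$ contains them.
There are only $\mathfrak c$ countable sets and $\mathfrak c$ sequences of
closed sets, so all these tasks can be handled.

\emph{Limit promises must be kept.} If $U_x\ni z$ and $A\in\mathcal S_z$, then
points of $A$ must be used infinitely often in the sequence that converges to
$x$. So $A$ must be dense near $x$, although it is known to be dense only in
some interval $I_z$ around $z$. We therefore require that $I_z$ contains the
interval of radius $1/\lambda(z)$ around $z$ whenever $z$ has limit promises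
(then $\lambda(z)\ge1$), and that points of $U_x$ are
within $1/(\lambda(x)+1)$ of $x$. Since levels drop strictly inside $U_x$,
every such $z\in U_x$ is then close enough to $x$. Moreover, each point used in
the sequence brings further points into $U_x$, with promises of their own;
bookkeeping takes care of all of them.

\emph{Avoidance promises must be kept.} The real number $x$ is chosen before
its sequence, and so before it is known which $z$ will enter $U_x$. All the
sets $F_z$ that can matter must be avoided in advance. This is arranged by
letting $F_x$ contain every $F_w$ for which $w\in U_a$, $a\in A$,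
$A\in\mathcal S_x$. Since these are countably many meager sets, there is still
room to choose $x$. This one layer suffices: the same was done for every
earlier point $z$, so once $x$ avoids $F_z$, it also avoids the sets $F_w$ of
all points $w$ that enter $U_x$ because of the promises of $z$.

\section{The construction}\label{sec:construction}

The words ``nowhere dense'' and ``meager'' refer to the Euclidean topology of
$\mathbb R$, and $\mathrm{cl}_E$ is the Euclidean closure. A set
$A\subset\mathbb R$ is \emph{dense in} an open interval $I$ if it meets every
nonempty open subinterval of $I$. The length of a bounded interval $I$ is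
denoted by $|I|$.

\subsection{Tasks}

A \emph{task} is a triple $t=(I,\mathcal S,(F_n)_{n\in\omega})$, where $I$ is
a nonempty bounded open interval, $\mathcal S$ is a finite (possibly empty)
family of countable subsets of $\mathbb R$, each dense in $I$, and the $F_n$
are closed nowhere dense subsets of $\mathbb R$. It is to be read as a request
for a point $y$ deep inside $I$ with promises
$\mathcal S_y\supset\mathcal S$ and $F_y\supset\bigcup_nF_n$.

There are $\mathfrak c$ countable subsets of $\mathbb R$, and
$\mathfrak c$ closed subsets and therefore
$\mathfrak c^\omega=\mathfrak c$ sequences of them; so the set $\mathcal T$ of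
all tasks has cardinality $\mathfrak c$. A bijection of $\mathfrak c$ onto
$\mathcal T\times\mathfrak c$ yields an enumeration
$\{t_\alpha:\alpha<\mathfrak c\}$ of $\mathcal T$ in which each task occurs
$\mathfrak c$ times, hence for cofinally many $\alpha<\mathfrak c$.

\subsection{What is constructed}

For $\alpha<\mathfrak c$ we choose distinct irrational numbers $x_\alpha$.
Put $Y_\alpha=\mathbb Q\cup\{x_\beta:\beta<\alpha\}$ for
$\alpha\le\mathfrak c$. We construct a topology $\tau_\alpha$ on each
$Y_\alpha$. With each point $x$ we associate a level $\lambda(x)\in\omega$, an
open interval $I_x$, a finite family $\mathcal S_x$ of countable sets, a meager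
set $F_x\subset\mathbb R$, and a set $U_x\ni x$. For rational $x$ put
\[
\lambda(x)=0,\quad I_x=\mathbb R,\quad \mathcal S_x=\emptyset,\quad
F_x=\emptyset,\quad U_x=\{x\},
\]
and let $\tau_0$ be the discrete topology on $Y_0=\mathbb Q$. The following
conditions are maintained for all $\alpha$ and for all points $x$.

\begin{enumerate}
\item[(H1)] The topology $\tau_\alpha$ is finer than the Euclidean topology on
$Y_\alpha$ and has a base of compact open sets. For $\beta<\alpha$, the set
$Y_\beta$ is $\tau_\alpha$-open, and the subspace topology that it inherits
from $\tau_\alpha$ is $\tau_\beta$.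
\item[(H2)] If $x=x_\beta$, then $U_x\subset Y_{\beta+1}$ is countable and is
$\tau_{\beta+1}$-compact and $\tau_{\beta+1}$-open. For every
$z\in U_x\setminus\{x\}$, $\lambda(z)<\lambda(x)$ and
$|x-z|<\frac1{\lambda(x)+1}$.
\item[(H3)] If $\mathcal S_x\ne\emptyset$ and $x=x_\beta$, then
$\lambda(x)\ge1$ and
$\bigl(x-\frac1{\lambda(x)},x+\frac1{\lambda(x)}\bigr)\subset I_x$. Each
$A\in\mathcal S_x$ is a countable subset of $Y_\beta$ and is dense in $I_x$,
and $\lambda$ is constant on $A$ with a value smaller than $\lambda(x)$.
\item[(H4)] If $A\in\mathcal S_x$, $a\in A$ and $w\in U_a$, then
$F_w\subset F_x$.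
\item[(H5)] For every $z\in U_x$ (including $z=x$) the point $x$ keeps the
promises of $z$: $x\notin F_z$, and, if $x=x_\beta$, then $x$ is in the
$\tau_{\beta+1}$-closure of every $A\in\mathcal S_z$.
\end{enumerate}

By (H1), a set that is open, or compact, with respect to $\tau_\beta$ remains
so with respect to every $\tau_\alpha$ with $\alpha\ge\beta$, and the
neighborhoods of a point of $Y_\beta$ in $Y_\alpha$ are determined by
$\tau_\beta$. So in (H2) and (H5) the topology $\tau_{\beta+1}$ may be replaced
by any later one. For rational $x$, conditions (H2)--(H5) hold trivially, and
$U_x=\{x\}$ is countable, compact and open with respect to every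
$\tau_\alpha$.

At a limit ordinal $\alpha$ with $0<\alpha\le\mathfrak c$ let $\tau_\alpha$
have the base
$\bigcup_{\beta<\alpha}\tau_\beta$. This family is closed under finite
intersections, because $\tau_\beta\subset\tau_\gamma$ for $\beta<\gamma$.
Condition (H1) persists: $Y_\beta\in\tau_\beta$ is open; for $V\in\tau_\gamma$
with $\beta\le\gamma<\alpha$ we have $V\cap Y_\beta\in\tau_\beta$, so $Y_\beta$
inherits $\tau_\beta$; compact open sets of the $\tau_\beta$ form a base; and
for a Euclidean open set $W$,
$W\cap Y_\alpha=\bigcup_{\beta<\alpha}(W\cap Y_\beta)$ is $\tau_\alpha$-open.

\subsection{Stage $\alpha$: the point and its promises}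

Let $\alpha<\mathfrak c$, and suppose that $Y_\alpha$, $\tau_\alpha$ and the
data for points of $Y_\alpha$ are given. Let
$t_\alpha=(I,\mathcal S,(F_n))$. Call $t_\alpha$ \emph{admissible} if every
$A\in\mathcal S$ is contained in $Y_\alpha$ and $\lambda$ is constant on it.
If $t_\alpha$ is not admissible, replace it by the task
$((0,1),\emptyset,(\emptyset)_n)$, which is.

Put $\mathcal S'=\mathcal S\cup\{\mathbb Q\}$. (Adding $\mathbb Q$ ensures that
there is always a promise from which to form a sequence, and it will make
$\mathbb Q$ dense in the final space.) Every $A\in\mathcal S'$ is dense in $I$,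
and $\lambda$ has a constant value $m_A$ on it. Choose $l\in\omega$ with
\[
l>m_A\ \text{ for all }A\in\mathcal S',\qquad\text{and}\qquad l>3/|I| .
\]
Then $l\ge1$. Let $J$ be the open middle third of $I$, and let
\[
F=\bigcup_nF_n\ \cup\ \bigcup\bigl\{F_w:\ w\in U_a,\ a\in A,\
A\in\mathcal S'\bigr\}.
\]
The family $\mathcal S'$ is finite, and its members and the sets $U_a$ are
countable, so $F$ is meager. Consequently $J\setminus F$ has
cardinality $\mathfrak c$: by the Baire category theorem it contains a dense
$G_\delta$ subset of $J$, which is a nonempty completely metrizable space
without isolated points, and such a space contains a copy of the Cantor set.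
Since $|Y_\alpha|<\mathfrak c$, we can pick
\[
x=x_\alpha\in J\setminus(F\cup Y_\alpha),
\]
and put $\lambda(x)=l$, $I_x=I$, $\mathcal S_x=\mathcal S'$, $F_x=F$.

Condition (H4) holds at $x$ by the definition of $F$. For (H3), the distance
of $x\in J$ from the complement of $I$ is at least $|I|/3>1/l$; the rest is
clear from the choice of $l$ and $\mathcal S'$.

\subsection{Stage $\alpha$: the neighborhood $U_x$}

By recursion on $n\in\omega$ we choose points $a_n\in Y_\alpha$ and
$\tau_\alpha$-compact open sets $K_n$ such that
\begin{enumerate}
\item[(1)]
$a_n\in K_n\subset
U_{a_n}\cap\bigl(x-\frac1{n+l+1},\,x+\frac1{n+l+1}\bigr)$;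
\item[(2)] $\lambda(a_n)<l$, and $x\notin F_w$ for all $w\in K_n$;
\end{enumerate}
and such that in the end
\begin{enumerate}
\item[(3)] for each $z\in\{x\}\cup\bigcup_nK_n$ and each $A\in\mathcal S_z$,
we have $a_n\in A$ for infinitely many $n$.
\end{enumerate}
When $K_0,\dots,K_{n-1}$ are known, the promises that have to be served are
listed by
\[
P_n=\bigl\{(z,A):\ z\in\{x\}\cup K_0\cup\dots\cup K_{n-1},\
A\in\mathcal S_z\bigr\}.
\]
This set is countable, because $K_i\subset U_{a_i}$, and it contains
$(x,\mathbb Q)$. Also $P_i\subset P_n$ for $i\le n$. As soon as $P_i$ is
determined, fix an enumeration $P_i=\{p_{i,j}:j\in\omega\}$, with repetitions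
allowed. Fix in advance a map $n\mapsto(i_n,j_n)$ from $\omega$ to
$\omega\times\omega$ that satisfies $i_n\le n$ and takes every value infinitely
often. (Take any map that takes every value infinitely often, and
replace its $n$th value by $(0,0)$ whenever the first coordinate exceeds $n$;
occurrences of a value $(i,j)$ are lost only for $n<i$.) At step $n$ we serve
the promise $p_{i_n,j_n}\in P_n$. The next lemma says that this is possible. It
refers to step $n$, when $a_i$ and $K_i$ satisfying (1) and (2) have been
chosen for all $i<n$.

\begin{lemma}\label{lem:serve}
Let $(z,A)\in P_n$. Then $x\in I_z$, the set $A$ is dense in $I_z$, and for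
every $a\in A$ we have $\lambda(a)<l$ and $x\notin F_w$ for all $w\in U_a$.
\end{lemma}

\begin{proof}
If $z=x$, then $x\in J\subset I=I_x$, the set $A\in\mathcal S'$ is dense in
$I$, $\lambda(a)=m_A<l$, and $F_w\subset F\not\ni x$ for $w\in U_a$.

Let $z\in K_i$ with $i<n$. Since $z\in U_{a_i}$, (H2) and (2) give
$\lambda(z)\le\lambda(a_i)<l$, and since $\mathcal S_z\ne\emptyset$, (H3)
gives $\lambda(z)\ge1$. By (1),
\[
|x-z|<\frac1{l+1}<\frac1{\lambda(z)},
\]
so $x\in I_z$ by (H3). Also by (H3), $A$ is dense in $I_z$, and
$\lambda(a)<\lambda(z)<l$ for $a\in A$. Finally, if $a\in A$ and $w\in U_a$,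
then $F_w\subset F_z$ by (H4), and $x\notin F_z$ by (2) for $K_i$. Hence
$x\notin F_w$.
\end{proof}

Let $(z,A)=p_{i_n,j_n}$. By the lemma, $A$ is dense in the interval
$I_z\ni x$, so we can pick $a_n\in A$ with $|a_n-x|<\frac1{n+l+1}$. By (H3) for
$z$, $A\subset Y_\alpha$. The set on the right-hand side of (1) is a subset of
$Y_\alpha$ and a $\tau_\alpha$-open neighborhood of $a_n$, so by (H1)
there is a compact open $K_n$ as in (1). Condition (2) holds by the lemma,
because $K_n\subset U_{a_n}$. Condition (3) holds: if $z$ and $A$ are as in
(3), then $(z,A)=p_{i,j}$ for some $i,j$, and $a_n\in A$ whenever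
$(i_n,j_n)=(i,j)$.

Put
\[
B_k(x)=\{x\}\cup\bigcup_{n\ge k}K_n\quad(k\in\omega),\qquad U_x=B_0(x),
\]
and let $\tau_{\alpha+1}$ be the topology on
$Y_{\alpha+1}=Y_\alpha\cup\{x\}$ with base
$\tau_\alpha\cup\{B_k(x):k\in\omega\}$.

\subsection{Stage $\alpha$: verification}

The sets $B_k(x)$ decrease as $k$ grows, and for $V\in\tau_\alpha$ we have
$V\cap B_k(x)=V\cap(B_k(x)\setminus\{x\})\in\tau_\alpha$. So this family is
closed under finite intersections and is a base; moreover, $Y_\alpha$ is open
and inherits $\tau_\alpha$.

\emph{(H1).} As $Y_\alpha$ is open and inherits $\tau_\alpha$, each $Y_\beta$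
with $\beta\le\alpha$ is open and inherits $\tau_\beta$. By (1), $B_k(x)$ lies
within distance $\frac1{k+l+1}$ of $x$, so
each Euclidean neighborhood of $x$ contains some $B_k(x)$; hence
$\tau_{\alpha+1}$ is finer than the Euclidean topology. Each $B_k(x)$ is
compact: a member of an open cover that contains $x$ contains some $B_j(x)$,
and $B_k(x)\setminus B_j(x)$ is contained in the union of the finitely many
compact sets $K_n\subset B_k(x)$ with $k\le n<j$. So there is a base of compact
open sets.

\emph{(H2).} $U_x=B_0(x)$ is countable, compact and open. For $z\in K_n$ we
have $\lambda(z)\le\lambda(a_n)<l$ by (1), (H2) and (2), and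
$|x-z|<\frac1{l+1}$ by (1).

\emph{(H5).} We have $x\notin F=F_x$ by choice, and $x\notin F_z$ for
$z\in K_n$ by (2). If $z\in U_x$ and $A\in\mathcal S_z$, then by (3) every
$B_k(x)$ contains some $a_n\in A$. So $x$ is in the closure of $A$.

Conditions (H3) and (H4) were checked above, and the recursion is complete.

\section{No kernel is a finite union of discrete sets}\label{sec:nokernel}

Let $X=Y_{\mathfrak c}$ with the topology $\tau=\tau_{\mathfrak c}$. By (H1)
for $\alpha=\mathfrak c$, $\tau$ is finer than the Euclidean topology, hence
Hausdorff, and it has a base of compact open sets. These sets are clopen, so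
$X$ is zero-dimensional, locally compact and Tychonoff. All $Y_\alpha$ are open
in $X$ and inherit $\tau_\alpha$; in particular, the closures in (H5) may be
taken in $X$. We write $\mathrm{cl}_X$ for closures in $X$.

Let $X_k=\{x\in X:\lambda(x)=k\}$ for $k\in\omega$. By (H2),
$U_x\cap X_k=\{x\}$ for $x\in X_k$. So every $X_k$ is a discrete subspace, and
$X=\bigcup_{k\in\omega}X_k$. The neighborhood assignment is
$\mathcal U=\{U_x:x\in X\}$.

\begin{proposition}\label{prop:main}
No kernel of $\mathcal U$ is a union of finitely many discrete subspaces.
\end{proposition}

\begin{proof}
Suppose that $D=P^1\cup\dots\cup P^r$, $r\ge1$, is a kernel of $\mathcal U$ and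
every $P^i$ is discrete. We first apply the category dichotomy of
Section~\ref{sec:idea} to $P^1,\dots,P^r$ in turn, shrinking the interval each
time so that the alternatives hold simultaneously.

\emph{The interval.} Let $I_0=(0,1)$. For $i=1,\dots,r$ we choose an interval
$I_i\subset I_{i-1}$ and decide whether $i$ belongs to a set
$S\subset\{1,\dots,r\}$, as follows. If
$P^i\cap X_m\cap I_{i-1}$ fails to be nowhere dense for some $m$, fix such an
$m=m_i$. The interior $G$ of the Euclidean closure of this set is nonempty, so
$G$ meets the set and hence meets $I_{i-1}$. Let $I_i$ be a nonempty open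
interval contained in $G\cap I_{i-1}$; then $P^i\cap X_{m_i}$ is dense in
$I_i$. Put $i$ into $S$. If there is no such $m$, let $I_i=I_{i-1}$ and leave
$i$ out of $S$. Both properties pass to subintervals, so for $I=I_r$ we have:
\begin{itemize}
\item for $i\in S$, $P^i\cap X_{m_i}$ is dense in $I$;
\item for $i\notin S$ and all $n$, $P^i\cap X_n\cap I$ is nowhere dense.
\end{itemize}

\emph{The task.} Subspaces of $\mathbb R$ are separable, so for $i\in S$ there
is a countable $A^i\subset P^i\cap X_{m_i}\cap I$ that is dense in $I$. Let
$\mathcal S=\{A^i:i\in S\}$, and let $(F_n)$ enumerate the countable family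
\[
\{\mathrm{cl}_E(P^i\cap X_n\cap I):i\notin S,\ n\in\omega\}\cup\{\emptyset\}
\]
of closed nowhere dense sets. Then $t=(I,\mathcal S,(F_n))$ is a task. By
K\"onig's theorem $\mathrm{cf}(\mathfrak c)>\omega$, so the countable set
$\bigcup\mathcal S$ is contained in $Y_\beta$ for some $\beta<\mathfrak c$.
Choose $\alpha\ge\beta$ with $t_\alpha=t$. This task is admissible at stage
$\alpha$, since $\lambda$ is constantly $m_i$ on $A^i$. Let $y=x_\alpha$ and
$l=\lambda(y)$. By construction,
\[
l>m_i\ \text{ and }\ A^i\in\mathcal S_y\ \text{ for }i\in S,\qquad
\bigcup_nF_n\subset F_y,\qquad
\Bigl(y-\frac1l,\,y+\frac1l\Bigr)\subset I_y=I .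
\]

\emph{The point $y$ is not covered.} Since $D$ is a kernel, there is $x\in D$
with $y\in U_x$. As $y$ is irrational and $U_q=\{q\}$ for $q\in\mathbb Q$, the
point $x$ is irrational. By (H2), either $x=y$, or $\lambda(x)>l$ and
$|x-y|<\frac1{\lambda(x)+1}$. In both cases $\lambda(x)\ge l$ and
$|x-y|<\frac1l$, so $x\in I$. By (H5) for $z=y\in U_x$,
\[
x\notin F_y\qquad\text{and}\qquad x\in\mathrm{cl}_X(A^i)\ \text{ for all }
i\in S .
\]
Choose $i$ with $x\in P^i$.

If $i\in S$, then $\lambda(x)\ge l>m_i$, so $x\notin A^i$. Hence
$x\in\mathrm{cl}_X(A^i)\subset\mathrm{cl}_X(P^i\setminus\{x\})$, which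
contradicts the discreteness of $P^i$.

If $i\notin S$, then
$x\in P^i\cap X_{\lambda(x)}\cap I\subset\bigcup_nF_n\subset F_y$, which
contradicts $x\notin F_y$.
\end{proof}

The conclusion $x\in I$ is needed only in the last case, since the sets
$P^i\cap X_n$ with $i\notin S$ are known to be nowhere dense only inside $I$.
The discreteness of $P^i$ is used only for $i\in S$.

\section{The remaining properties of the space}\label{sec:rest}

\begin{proof}[End of the proof of Theorem~\ref{thm:main}]
We have seen that $X$ is Tychonoff, locally compact and zero-dimensional, that
its topology is finer than the Euclidean topology on the same subset of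
$\mathbb R$, and that it is the union of the discrete subspaces $X_k$. By
Proposition~\ref{prop:main}, no kernel of $\mathcal U$ is a finite union of
discrete subspaces. In particular, no kernel is discrete, and $X$ is not dually
discrete.

Since the $x_\alpha$ are distinct, $|X|=\mathfrak c$. The rationals are
isolated in $X$. Each other point $x=x_\alpha$ has the countable neighborhood
base $\{B_k(x):k\in\omega\}$ of countable compact open sets, because
$Y_{\alpha+1}$ is open in $X$ and inherits $\tau_{\alpha+1}$. So $X$ is first
countable and locally
countable. For $x\in X\setminus\mathbb Q$ we have $\mathbb Q\in\mathcal S_x$,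
and (H5) with $z=x$ gives $x\in\mathrm{cl}_X(\mathbb Q)$. Hence $\mathbb Q$ is
dense in $X$, and $X$ is separable.

It remains to compute the height. We show by induction that
$X^{(k)}\subset\bigcup_{j\ge k}X_j$ for $k\in\omega$. This is trivial for
$k=0$. If it holds for $k$, let $x\in X_k\cap X^{(k)}$. By (H2),
$U_x\cap\bigcup_{j\ge k}X_j=\{x\}$, so $x$ is isolated in $X^{(k)}$ and does
not belong to $X^{(k+1)}$. Thus the inclusion holds for $k+1$. Consequently
$X^{(\omega)}=\bigcap_kX^{(k)}=\emptyset$, and $X$ is scattered of height at
most $\omega$. If the height were finite, then $X$, which is a kernel of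
$\mathcal U$, would be a union of finitely many discrete levels, contrary to
Proposition~\ref{prop:main}. So the height is exactly $\omega$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{quest}
\emph{A Quest For Nice Kernels Of Neighbourhood Assignments},
\texttt{http://www.emis.de/journals/}\allowbreak
\texttt{CMUC/pdf/cmuc0704/buztkawi.pdf}.
\end{thebibliography}

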